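\title{The bounded approximation property does not pass from $X$ to the predual of $\mathcal H^\infty(B_X)$}

\begin{abstract}
Let $\mathcal G^\infty(B_X)$ be Mujica's predual of the space of bounded holomorphic functions on the open unit ball of a complex Banach space $X$. The approximation property and the metric approximation property pass from $X$ to $\mathcal G^\infty(B_X)$. We show that the bounded approximation property does not, even when $X$ is isomorphic to the trace class. The proof follows the best approximation constant $\lambda(\cdot)$. It is unchanged when $Y$ is replaced by $c_0(Y)$, it is multiplicative under projective tensor products, and $\mathcal G^\infty(B_{c_0(Y)})$ contains every projective tensor power of $Y$ as a $1$-complemented subspace.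
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All Banach spaces are complex and non-zero, and operators are bounded and linear. We write $\mathcal L(Y,Z)$ for the space of operators from $Y$ to $Z$, $\mathcal L(Y)=\mathcal L(Y,Y)$, and $\mathcal F(Y)$ for the finite rank operators on $Y$.

Let $B_X$ be the open unit ball of a Banach space $X$, and let $\mathcal H^\infty(B_X)$ be the Banach space of bounded holomorphic functions $f\colon B_X\to\mathbb C$ with the norm $\|f\|=\sup_{x\in B_X}|f(x)|$. Each $x\in B_X$ gives an evaluation functional $\delta(x)\colon f\mapsto f(x)$, and $\|\delta(x)\|\le1$. Mujica's canonical predual $\mathcal G^\infty(B_X)$ is the closed linear span of the functionals $\delta(x)$ in $\mathcal H^\infty(B_X)^*$. Equivalently, it consists of the linear functionals whose restriction to the closed unit ball of $\mathcal H^\infty(B_X)$ is continuous for the compact-open topology.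

A Banach space $Z$ has the \emph{approximation property} (AP) if for every compact $K\subset Z$ and every $\varepsilon>0$ there is $R\in\mathcal F(Z)$ with $\sup_{k\in K}\|Rk-k\|\le\varepsilon$. For $\lambda\ge1$, it has the \emph{$\lambda$-bounded approximation property} ($\lambda$-BAP) if there is a net $(T_\alpha)$ in $\mathcal F(Z)$ with $\|T_\alpha\|\le\lambda$ and $T_\alpha z\to z$ for all $z\in Z$. It has the BAP if it has the $\lambda$-BAP for some $\lambda$, and the \emph{metric approximation property} (MAP) if it has the $1$-BAP. A bounded net of operators that converges pointwise converges uniformly on compact sets, so MAP $\Rightarrow$ BAP $\Rightarrow$ AP. The cost of approximating the identity is measured by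
\[
\lambda(Z)=\inf\{\lambda\ge1:\ Z\text{ has the }\lambda\text{-BAP}\}\in[1,\infty],\qquad \inf\emptyset=\infty .
\]

We use the following facts, which are due to Mujica.
\begin{enumerate}
\item[(M1)] $\mathcal G^\infty(B_X)^*$ is isometrically isomorphic to $\mathcal H^\infty(B_X)$.
\item[(M2)] The map $\delta\colon B_X\to\mathcal G^\infty(B_X)$ is bounded and holomorphic.
\item[(M3)] For every Banach space $V$ and every bounded holomorphic map $f\colon B_X\to V$ there is a unique $T_f\in\mathcal L(\mathcal G^\infty(B_X),V)$ with $T_f\circ\delta=f$ and $\|T_f\|=\sup_{x\in B_X}\|f(x)\|$.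
\item[(M4)] $X$ is isometric to a $1$-complemented subspace of $\mathcal G^\infty(B_X)$.
\item[(M5)] $X$ has the AP if and only if $\mathcal G^\infty(B_X)$ has the AP.
\item[(M6)] $X$ has the MAP if and only if $\mathcal G^\infty(B_X)$ has the MAP.
\end{enumerate}
Fact (M3) says that $\mathcal G^\infty(B_X)$ turns bounded holomorphic maps on $B_X$ into operators. By (M4), the BAP passes down from $\mathcal G^\infty(B_X)$ to $X$. The converse is the following problem from \cite{problem}.

\medskip\noindent\textbf{Problem.} \emph{If $X$ has the BAP, must $\mathcal G^\infty(B_X)$ have the BAP?}\medskip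

The BAP lies between the two properties in (M5) and (M6), so one would first guess that the answer is yes. A look at how operators lift from $X$ to $\mathcal G^\infty(B_X)$ raises a doubt. If $\|T\|\le1$, then $T$ maps $B_X$ into $B_X$, and (M3) applied to $\delta\circ T$ gives a contraction $\widehat T$ on $\mathcal G^\infty(B_X)$ with $\widehat T\delta(x)=\delta(Tx)$. If contractions $T_\alpha$ tend pointwise to $\mathrm{id}_X$, then $\widehat T_\alpha\delta(x)\to\delta(x)$ for each $x$, so $\widehat T_\alpha$ tends pointwise to the identity. For $T$ of finite rank, $\widehat T$ factors by contractions through $\mathcal G^\infty(B_F)$ with $F=T(X)$ finite-dimensional. The MAP thus lifts from $X$ once it is known for finite-dimensional $X$. If instead $\|T\|=\lambda>1$, then $T$ does not map $B_X$ into itself and this construction breaks down. Composition $P\mapsto P\circ T$ still acts on $m$-homogeneous polynomials, but there it has norm $\lambda^m$, as one sees on the polynomials $P=(x^*)^m$ with $\|x^*\|=1$, for which $\|P\circ T\|=\|T^*x^*\|^m$. Since $\mathcal H^\infty(B_X)$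 contains all degrees $m$ at once, the lifted operators are useless. This proves nothing yet, because approximating operators on $\mathcal G^\infty(B_X)$ need not come from operators on $X$. We show that for suitable $X$ the loss $\lambda^m$ cannot be avoided by any choice of finite rank operators.

Throughout, $E$ is a Banach space with a normalized $1$-unconditional basis $(e_j)_{j\ge1}$, that is, $\|e_j\|=1$ and $\|\sum\theta_jc_je_j\|\le\|\sum c_je_j\|$ whenever $|\theta_j|\le1$ for all $j$; the examples to keep in mind are $c_0$ and $\ell_p$, $1\le p<\infty$. For Banach spaces $Y_1,Y_2,\dots$, the sum $(\bigoplus_jY_j)_E$ is the space of sequences $x=(x_j)$, $x_j\in Y_j$, for which $\sum\|x_j\|e_j$ converges in $E$, with the norm $\|x\|=\|\sum\|x_j\|e_j\|_E$. We write $E(Y)$ when all $Y_j$ equal $Y$. The projective tensor product $\widehat\otimes_\pi$ is recalled in Section~\ref{sec:tensor} and the trace class $S_1(\ell_2)$ in Section~\ref{sec:renorm}.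

\begin{theorem}\label{thm:answer}
There is a Banach space $Y$, isomorphic to $S_1(\ell_2)$, with the BAP but not the MAP. For every Banach space $Y$ with the BAP but not the MAP, the space $X=c_0(Y)$ has the BAP and $\mathcal G^\infty(B_X)$ fails the BAP.
\end{theorem}

The answer to the problem is therefore negative. The next theorem is the quantitative statement behind it. All factors $\lambda(Y_j)$ are at least $1$, and a product with an infinite factor is infinite.

\begin{theorem}\label{thm:strong}
\begin{enumerate}
\item[(1)] $\lambda(Y_1\widehat\otimes_\pi\cdots\widehat\otimes_\pi Y_m)=\prod_{j=1}^m\lambda(Y_j)$ for all Banach spaces $Y_1,\dots,Y_m$.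
\item[(2)] If $X=(\bigoplus_jY_j)_E$, then $\lambda(\mathcal G^\infty(B_X))\ge\prod_{j=1}^m\lambda(Y_j)$ for every $m$. Hence, if $\mathcal G^\infty(B_X)$ has the BAP, then $\prod_{j=1}^\infty\lambda(Y_j)<\infty$.
\item[(3)] For $X=E(Y)$ the following are equivalent: (a) $Y$ has the MAP; (b) $X$ has the MAP; (c) $\mathcal G^\infty(B_X)$ has the MAP; (d) $\mathcal G^\infty(B_X)$ has the BAP. Hence $\lambda(\mathcal G^\infty(B_X))\in\{1,\infty\}$.
\item[(4)] The space $S_1(\ell_2)$ has an equivalent norm for which the corresponding $\mathcal G^\infty$ has the AP but not the BAP, while for the usual norm it has the MAP. Hence the property ``$\mathcal G^\infty(B_X)$ has the BAP'' is not invariant under isomorphisms of $X$.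
\end{enumerate}
\end{theorem}

By part (4), the counterexample $X$ can itself be taken isomorphic to $S_1(\ell_2)$. We do not decide whether, for arbitrary $X$, the BAP of $\mathcal G^\infty(B_X)$ forces the MAP of $X$.

The proof compares the behavior of $\lambda(\cdot)$ under sums and under tensor products. Section~\ref{sec:lambda} shows that $\lambda(E(Y))=\lambda(Y)$ and describes lower bounds for $\lambda(\cdot)$ by duality. Section~\ref{sec:tensor} uses this duality to prove multiplicativity. Section~\ref{sec:embed} finds $Y_1\widehat\otimes_\pi\cdots\widehat\otimes_\pi Y_m$ inside $\mathcal G^\infty(B_X)$ at no cost in norm. What remains is a space with $1<\lambda(Y)<\infty$, built in Section~\ref{sec:renorm}, and the passage to the trace class in Section~\ref{sec:trace}.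

\section{The constant $\lambda(Y)$ and its dual description}\label{sec:lambda}

The strong operator topology (SOT) on $\mathcal L(Y)$ is the locally convex topology given by the seminorms $T\mapsto\|Ty\|$, $y\in Y$. Thus $Y$ has the $\lambda$-BAP if and only if $\mathrm{id}_Y$ lies in the SOT-closure of $\{T\in\mathcal F(Y):\|T\|\le\lambda\}$. To prove that a bounded net tends to $\mathrm{id}_Y$ in SOT it suffices to test it on a set with dense linear span.

In a sum $X=(\bigoplus_jY_j)_E$ we use unconditionality in the form
\begin{equation}\label{eq:monotone}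
0\le s_j\le t_j\ \text{ for all }j\quad\Longrightarrow\quad\Big\|\sum s_je_j\Big\|_E\le\Big\|\sum t_je_j\Big\|_E .
\end{equation}
The canonical embedding $\iota_j\colon Y_j\to X$ is an isometry because $\|e_j\|=1$, and the coordinate map $x\mapsto x_j$ has norm one by \eqref{eq:monotone}. The vectors $\iota_jy$ span a dense subspace, because the distance from $x$ to its truncation $(x_1,\dots,x_N,0,\dots)$ is $\|\sum_{j>N}\|x_j\|e_j\|_E\to0$.

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] $Y$ has the MAP if and only if $\lambda(Y)=1$.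
\item[(b)] If $J\in\mathcal L(Z,W)$ and $Q\in\mathcal L(W,Z)$ satisfy $QJ=\mathrm{id}_Z$, then $\lambda(Z)\le\|Q\|\,\|J\|\,\lambda(W)$. In particular the BAP is invariant under isomorphisms.
\item[(c)] $\lambda(E(Y))=\lambda(Y)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Only one direction needs a proof. Let $\lambda(Y)=1$, let $y_1,\dots,y_n\in Y$ and $\varepsilon>0$. There is $T\in\mathcal F(Y)$ with $\|T\|\le1+\varepsilon$ and $\|Ty_i-y_i\|\le\varepsilon$ for all $i$. Then $T'=T/(1+\varepsilon)$ is a contraction, and $T'y_i-y_i=(1+\varepsilon)^{-1}(Ty_i-y_i-\varepsilon y_i)$ has norm at most $\varepsilon(1+\|y_i\|)$.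

(b) If $S_\alpha\in\mathcal F(W)$, $\|S_\alpha\|\le\mu$ and $S_\alpha\to\mathrm{id}_W$ in SOT, then $QS_\alpha J\in\mathcal F(Z)$, $\|QS_\alpha J\|\le\|Q\|\,\|J\|\,\mu$ and $QS_\alpha J\to QJ=\mathrm{id}_Z$ in SOT.

(c) Part (b), applied to $\iota_1$ and the first coordinate map, gives $\lambda(Y)\le\lambda(E(Y))$. Conversely, let $T_\alpha\in\mathcal F(Y)$ with $\|T_\alpha\|\le\mu$ and $T_\alpha\to\mathrm{id}_Y$ in SOT. The operators
\[
S_{\alpha,N}(x_j)_j=(T_\alpha x_1,\dots,T_\alpha x_N,0,0,\dots),
\]
indexed by the pairs $(\alpha,N)$ with the product order, have finite rank, and $\|S_{\alpha,N}\|\le\mu$ by \eqref{eq:monotone}. For $N\ge j$ we have $S_{\alpha,N}\iota_jy=\iota_jT_\alpha y$, which tends to $\iota_jy$. Hence $S_{\alpha,N}\to\mathrm{id}$ in SOT, and $E(Y)$ has the $\mu$-BAP.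
\end{proof}

An upper bound for $\lambda(Y)$ is proved by exhibiting one net. A lower bound is a statement about all finite rank operators, and in that form it is hard to carry from $Y$ to a space built from $Y$. The Hahn--Banach theorem replaces it by the existence of a single finite object. For $\lambda>0$, a \emph{$\lambda$-obstruction} on $Y$ is a functional on $\mathcal L(Y)$ of the form
\begin{equation}\label{eq:form}
\varphi(T)=\sum_{i=1}^ny_i^*(Ty_i),\qquad y_1,\dots,y_n\in Y,\quad y_1^*,\dots,y_n^*\in Y^*,
\end{equation}
such that $\varphi(\mathrm{id}_Y)=1$ and $|\varphi(T)|\le\lambda^{-1}\|T\|$ for all $T\in\mathcal F(Y)$. The model is the normalized trace $\varphi(T)=\frac1n\operatorname{tr}T$ on a space of dimension $n$: it has the form \eqref{eq:form}, and it is a $1$-obstruction because every eigenvalue of $T$ has modulus at most $\|T\|$. When $\lambda>1$, the functional is smaller on finite rank contractions than on the identity, and so it keeps the two apart.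

\begin{lemma}\label{lem:obstruction}
Let $\lambda>0$.
\begin{enumerate}
\item[(a)] If $Y$ has a $\lambda$-obstruction, then $\lambda(Y)\ge\lambda$.
\item[(b)] If $\lambda<\lambda(Y)$, then $Y$ has a $\lambda$-obstruction.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A functional of the form \eqref{eq:form} is SOT-continuous. If $T_\alpha\in\mathcal F(Y)$, $\|T_\alpha\|\le\mu$ and $T_\alpha\to\mathrm{id}_Y$ in SOT, then $1=\lim_\alpha|\varphi(T_\alpha)|\le\mu/\lambda$.

(b) The set $D=\{T\in\mathcal F(Y):\|T\|\le\lambda\}$ is absolutely convex, and its SOT-closure does not contain $\mathrm{id}_Y$. For $\lambda\ge1$ this holds because $Y$ fails the $\lambda$-BAP, and for $\lambda<1$ because every operator in the closure has norm at most $\lambda$. By the Hahn--Banach separation theorem there is an SOT-continuous linear functional $\varphi_0$ with $\sup_D\operatorname{Re}\varphi_0<\operatorname{Re}\varphi_0(\mathrm{id}_Y)$. Since $D$ is invariant under unimodular scalars, the left side equals $\sup_D|\varphi_0|$. Then $\varphi=\varphi_0/\varphi_0(\mathrm{id}_Y)$ satisfies $\varphi(\mathrm{id}_Y)=1$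 and $|\varphi|\le1$ on $D$, that is, $|\varphi(T)|\le\lambda^{-1}\|T\|$ on $\mathcal F(Y)$.

It remains to see that $\varphi$ has the form \eqref{eq:form}. By SOT-continuity there are $y_1,\dots,y_n\in Y$ and $c>0$ with $|\varphi(T)|\le c\max_i\|Ty_i\|$. So $(Ty_1,\dots,Ty_n)\mapsto\varphi(T)$ is a well-defined bounded functional on a subspace of $Y^n$ with the maximum norm. It extends to a bounded functional on $Y^n$, and such a functional is $(z_1,\dots,z_n)\mapsto\sum_iy_i^*(z_i)$ for some $y_i^*\in Y^*$.
\end{proof}

\section{Multiplicativity under projective tensor products}\label{sec:tensor}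

The projective tensor product $Y_1\widehat\otimes_\pi\cdots\widehat\otimes_\pi Y_m$ is the completion of the algebraic tensor product in the norm $\|u\|=\inf\sum_i\|y_{1,i}\|\cdots\|y_{m,i}\|$, where the infimum runs over all representations $u=\sum_iy_{1,i}\otimes\cdots\otimes y_{m,i}$. We need three standard facts.
\begin{enumerate}
\item[(T1)] $\|y_1\otimes\cdots\otimes y_m\|=\|y_1\|\cdots\|y_m\|$, and the elementary tensors span a dense subspace.
\item[(T2)] Every bounded $m$-linear map $A\colon Y_1\times\cdots\times Y_m\to V$ into a Banach space $V$ induces a unique operator $Y_1\widehat\otimes_\pi\cdots\widehat\otimes_\pi Y_m\to V$ with $y_1\otimes\cdots\otimes y_m\mapsto A(y_1,\dots,y_m)$, and its norm is $\|A\|$.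
\item[(T3)] $Y_1\widehat\otimes_\pi\cdots\widehat\otimes_\pi Y_m=Y_1\widehat\otimes_\pi(Y_2\widehat\otimes_\pi\cdots\widehat\otimes_\pi Y_m)$ isometrically.
\end{enumerate}
For two spaces $Y$ and $W$, fact (T2) yields the following operators on $Y\widehat\otimes_\pi W$. For $T\in\mathcal L(Y)$ and $R\in\mathcal L(W)$, the operator $T\otimes R$ sends $y\otimes w$ to $Ty\otimes Rw$ and has norm at most $\|T\|\,\|R\|$. For $y^*\in Y^*$ and $w^*\in W^*$, the \emph{slice maps} $y^*\otimes\mathrm{id}_W\colon y\otimes w\mapsto y^*(y)w$ and $\mathrm{id}_Y\otimes w^*\colon y\otimes w\mapsto w^*(w)y$ have norms $\|y^*\|$ and $\|w^*\|$. The functional $y^*\otimes w^*\colon y\otimes w\mapsto y^*(y)w^*(w)$ satisfies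
\begin{equation}\label{eq:fubini}
w^*\circ(y^*\otimes\mathrm{id}_W)=y^*\otimes w^*=y^*\circ(\mathrm{id}_Y\otimes w^*),
\end{equation}
since the three sides agree on elementary tensors.

\begin{proposition}\label{prop:two}
$\lambda(Y\widehat\otimes_\pi W)=\lambda(Y)\,\lambda(W)$ for all Banach spaces $Y$ and $W$.
\end{proposition}

\begin{proof}
\emph{The inequality $\le$.} We may assume that $\lambda(Y)$ and $\lambda(W)$ are finite. Let $T_\alpha\to\mathrm{id}_Y$ and $R_\beta\to\mathrm{id}_W$ in SOT, with finite rank, $\|T_\alpha\|\le\lambda$ and $\|R_\beta\|\le\mu$. The operator $T_\alpha\otimes R_\beta$ has norm at most $\lambda\mu$. It maps the dense algebraic tensor product into the finite-dimensional, hence closed, space $T_\alpha(Y)\otimes R_\beta(W)$, so it has finite rank. From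
\[
T_\alpha y\otimes R_\beta w-y\otimes w=(T_\alpha y-y)\otimes R_\beta w+y\otimes(R_\beta w-w)
\]
and (T1) we see that the net indexed by $(\alpha,\beta)$ tends to the identity on elementary tensors, hence in SOT.

\emph{The inequality $\ge$.} Let $0<\lambda<\lambda(Y)$ and $0<\mu<\lambda(W)$. Lemma~\ref{lem:obstruction}(b) gives a $\lambda$-obstruction $\varphi(T)=\sum_iy_i^*(Ty_i)$ on $Y$ and a $\mu$-obstruction $\psi(R)=\sum_kw_k^*(Rw_k)$ on $W$. The trace of a tensor product of matrices is the product of the traces, so the natural candidate on $Y\widehat\otimes_\pi W$ is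
\[
\Psi(U)=\sum_{i,k}(y_i^*\otimes w_k^*)\,U(y_i\otimes w_k),\qquad U\in\mathcal L(Y\widehat\otimes_\pi W).
\]
It has the form \eqref{eq:form}, and $\Psi(T\otimes R)=\varphi(T)\psi(R)$; in particular $\Psi(\mathrm{id})=1$. For $U=T\otimes R$ with $T,R$ of finite rank the bound $|\Psi(U)|\le(\lambda\mu)^{-1}\|T\|\,\|R\|$ is immediate. The difficulty is that a finite rank $U$ need not be of this form, and writing it as a sum of such operators gives no control by $\|U\|$. We therefore evaluate $\Psi$ one factor at a time, as one computes a trace by first taking a partial trace.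

Let $U\in\mathcal F(Y\widehat\otimes_\pi W)$ and define
\[
S\colon W\to W,\qquad Sw=\sum_i(y_i^*\otimes\mathrm{id}_W)\,U(y_i\otimes w).
\]
This operator is bounded, and it has finite rank because its range lies in the sum over $i$ of the images of the range of $U$ under $y_i^*\otimes\mathrm{id}_W$. The first equality in \eqref{eq:fubini} gives
\[
\psi(S)=\sum_kw_k^*(Sw_k)=\sum_{i,k}(y_i^*\otimes w_k^*)\,U(y_i\otimes w_k)=\Psi(U).
\]
To estimate $\|S\|$, fix $w\in W$ and $w^*\in W^*$ and freeze the second factor instead:
\[
U_{w,w^*}\colon Y\to Y,\qquad U_{w,w^*}y=(\mathrm{id}_Y\otimes w^*)\,U(y\otimes w).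
\]
This operator factors through $U$, so it has finite rank, and $\|U_{w,w^*}\|\le\|w^*\|\,\|U\|\,\|w\|$ by (T1). Both equalities in \eqref{eq:fubini} give
\[
w^*(Sw)=\sum_i(y_i^*\otimes w^*)\,U(y_i\otimes w)=\sum_iy_i^*(U_{w,w^*}y_i)=\varphi(U_{w,w^*}).
\]
Hence $|w^*(Sw)|\le\lambda^{-1}\|U\|\,\|w\|\,\|w^*\|$, that is, $\|S\|\le\lambda^{-1}\|U\|$. Therefore
\[
|\Psi(U)|=|\psi(S)|\le\mu^{-1}\|S\|\le(\lambda\mu)^{-1}\|U\| .
\]
The finite rank of $U$ was used twice, since the bounds for $\varphi$ and $\psi$ hold only on finite rank operators. So $\Psi$ is a $\lambda\mu$-obstruction, and $\lambda(Y\widehat\otimes_\pi W)\ge\lambda\mu$ by Lemma~\ref{lem:obstruction}(a). Let $\lambda\uparrow\lambda(Y)$ and $\mu\uparrow\lambda(W)$.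
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(1)]
Use induction on $m$. The case $m=1$ is trivial. For $m\ge2$, fact (T3) and Proposition~\ref{prop:two} with $W=Y_2\widehat\otimes_\pi\cdots\widehat\otimes_\pi Y_m$ give $\lambda(Y_1\widehat\otimes_\pi\cdots\widehat\otimes_\pi Y_m)=\lambda(Y_1)\lambda(W)$, and $\lambda(W)=\prod_{j=2}^m\lambda(Y_j)$ by the induction hypothesis.
\end{proof}

\section{Tensor products inside $\mathcal G^\infty(B_X)$}\label{sec:embed}

To pass from $\lambda(Y^{\widehat\otimes m})=\lambda(Y)^m$ to a lower bound for $\mathcal G^\infty(B_X)$ by Lemma~\ref{lem:basic}(b), we need operators $J$ and $Q$ for which $\|Q\|\,\|J\|$ does not grow with $m$. A loss of order $C^m$ with $C>\lambda(Y)$ would destroy the argument. We obtain $\|Q\|\,\|J\|\le1$.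

We recall the holomorphy that is needed. A continuous $k$-homogeneous polynomial $P\colon X\to V$ is the restriction to the diagonal of a bounded $k$-linear map. After symmetrizing, $P(x)=\check P(x,\dots,x)$ with $\check P$ bounded, symmetric and $k$-linear, and expanding by multilinearity gives
\begin{equation}\label{eq:multinomial}
P\Big(\sum_{j=1}^m\zeta_jv_j\Big)=\sum_{|\alpha|=k}\frac{k!}{\alpha!}\,\check P(v^\alpha)\,\zeta^\alpha ,
\end{equation}
where $\alpha=(\alpha_1,\dots,\alpha_m)$ is a multi-index and $v^\alpha$ is the list in which $v_j$ occurs $\alpha_j$ times. Such polynomials are holomorphic. A holomorphic map $g\colon B_X\to V$ with $\sup\|g\|\le1$ has a Taylor expansion $g=\sum_kP_k$ at $0$; the Cauchy inequalities give $\|P_k(x)\|\le\|x\|^k$, so the series converges uniformly on $rB_X$ for each $r<1$. Let $\mathbb T$ be the unit circle and $\sigma$ the normalized Haar measure on $\mathbb T^m$. Then $\int\zeta^\alpha\,\overline{\zeta_1\cdots\zeta_m}\,d\sigma$ is $1$ for $\alpha=(1,\dots,1)$ and $0$ for every other $\alpha$. The integral over $\mathbb T^m$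 of a continuous map into a Banach space commutes with operators, and its norm is at most the supremum of the norm of the integrand.

\begin{example}\label{ex:two}
The idea is visible for two summands, on the dual side. Let $X=Y_1\oplus Y_2$ with the maximum norm, so that $B_X=B_{Y_1}\times B_{Y_2}$. By (T2) the dual of $Y_1\widehat\otimes_\pi Y_2$ is the space of bounded bilinear forms on $Y_1\times Y_2$, and by (M1) the dual of $\mathcal G^\infty(B_X)$ is $\mathcal H^\infty(B_X)$. A form $\beta$ is a function $f_\beta(y_1,y_2)=\beta(y_1,y_2)$ on $B_X$, and $\|f_\beta\|=\|\beta\|$. Conversely, let $f\in\mathcal H^\infty(B_X)$ have Taylor expansion $\sum_kP_k$, and let $\beta_f(y_1,y_2)=2\check P_2((y_1,0),(0,y_2))$, a bilinear form. For $\|y_1\|,\|y_2\|<1$, formula \eqref{eq:multinomial} shows that $\beta_f(y_1,y_2)$ is the coefficient of $\zeta_1\zeta_2$ in $f(\zeta_1y_1,\zeta_2y_2)$, so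
\[
\beta_f(y_1,y_2)=\int_{\mathbb T^2}f(\zeta_1y_1,\zeta_2y_2)\,\overline{\zeta_1\zeta_2}\,d\sigma,\qquad\|\beta_f\|\le\|f\| .
\]
For $f=f_\beta$ the integrand is the constant $\beta(y_1,y_2)$, so $\beta_{f_\beta}=\beta$. Thus the bilinear forms are $1$-complemented in $\mathcal H^\infty(B_X)$.

For other norms the full torus does not fit into the ball. Take $Y_1=Y_2=\mathbb C$ and the ball $|z_1|+|z_2|<1$. The tori $|z_1|=|z_2|=r/2$, $r<1$, fit, and they bound the coefficient of $z_1z_2$ in $f$ only by $4\|f\|$. But now $\|z_1z_2\|=1/4$, and the product of the two constants is again $1$. The two constants match because the radii $(\frac12,\frac12)$ are those at which $|z_1z_2|$ is largest.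
\end{example}

In general we need the operators on the predual side, and we obtain them by running the example with the universal function $\delta$ in place of $f$.

\begin{proposition}\label{prop:embed}
Let $X=(\bigoplus_jY_j)_E$, $m\ge1$ and $Z=Y_1\widehat\otimes_\pi\cdots\widehat\otimes_\pi Y_m$. There are operators $J\colon Z\to\mathcal G^\infty(B_X)$ and $Q\colon\mathcal G^\infty(B_X)\to Z$ with $QJ=\mathrm{id}_Z$ and $\|Q\|\,\|J\|\le1$. Consequently $\lambda(\mathcal G^\infty(B_X))\ge\lambda(Z)$.
\end{proposition}

\begin{proof}
\emph{The radii.} The set $\Delta=\{t\in[0,\infty)^m:\|\sum_{j\le m}t_je_j\|_E\le1\}$ is closed, and it is contained in $[0,1]^m$ by \eqref{eq:monotone}. So $t_1\cdots t_m$ attains its maximum $\kappa$ on $\Delta$ at some point $a=(a_1,\dots,a_m)$, and $\kappa\ge m^{-m}>0$ because $(\frac1m,\dots,\frac1m)\in\Delta$. For $E=c_0$ we have $a=(1,\dots,1)$ and $\kappa=1$.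

\emph{The operator $Q$.} Let $f\colon B_X\to Z$, $f(x)=x_1\otimes\cdots\otimes x_m$. It is the diagonal of the bounded $m$-linear map that sends $(x^{(1)},\dots,x^{(m)})$ to $x^{(1)}_1\otimes\cdots\otimes x^{(m)}_m$, so it is holomorphic. For $x\in B_X$ the point $(\|x_1\|,\dots,\|x_m\|)$ lies in $\Delta$ by \eqref{eq:monotone}, and (T1) gives $\|f(x)\|=\prod_{j\le m}\|x_j\|\le\kappa$. By (M3), $Q=T_f$ satisfies $Q\circ\delta=f$ and $\|Q\|\le\kappa$.

\emph{The operator $J$.} By (M2) and $\|\delta(x)\|\le1$, the map $\delta$ has a Taylor expansion $\sum_kP_k$ that converges uniformly on $rB_X$ for $r<1$. Define the $m$-linear map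
\[
A\colon Y_1\times\cdots\times Y_m\to\mathcal G^\infty(B_X),\qquad A(y_1,\dots,y_m)=m!\,\check P_m(\iota_1y_1,\dots,\iota_my_m).
\]
This formula shows that $A$ is multilinear; to find a sharp bound we write $A$ as an integral. Let $r=\max_j\|y_j\|<1$ and $v_j=a_j\iota_jy_j$. For $\zeta\in\mathbb T^m$, \eqref{eq:monotone} gives
\[
\Big\|\sum_{j\le m}\zeta_jv_j\Big\|=\Big\|\sum_{j\le m}a_j\|y_j\|e_j\Big\|_E\le r\Big\|\sum_{j\le m}a_je_j\Big\|_E\le r<1 .
\]
So the Taylor series of $\delta$ converges uniformly on these points and may be integrated term by term against $\overline{\zeta_1\cdots\zeta_m}$. By \eqref{eq:multinomial} only $k=m$, $\alpha=(1,\dots,1)$ contributes, and its contribution is $m!\,\check P_m(v_1,\dots,v_m)=a_1\cdots a_m\,A(y_1,\dots,y_m)$. Thus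
\begin{equation}\label{eq:torus}
\kappa\,A(y_1,\dots,y_m)=\int_{\mathbb T^m}\delta\Big(\sum_{j\le m}\zeta_ja_j\iota_jy_j\Big)\,\overline{\zeta_1\cdots\zeta_m}\,d\sigma .
\end{equation}
The integrand has norm at most $1$, so $\|A(y_1,\dots,y_m)\|\le\kappa^{-1}$ whenever all $\|y_j\|<1$, and $\|A\|\le\kappa^{-1}$. By (T2), $A$ induces $J\colon Z\to\mathcal G^\infty(B_X)$ with $J(y_1\otimes\cdots\otimes y_m)=A(y_1,\dots,y_m)$ and $\|J\|\le\kappa^{-1}$. This is the step that requires the projective norm on $Z$.

\emph{The identity $QJ=\mathrm{id}_Z$.} For $\|y_j\|<1$ and $\zeta\in\mathbb T^m$,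
\[
Q\delta\Big(\sum_{j\le m}\zeta_ja_j\iota_jy_j\Big)=(\zeta_1a_1y_1)\otimes\cdots\otimes(\zeta_ma_my_m)=\kappa\,\zeta_1\cdots\zeta_m\;y_1\otimes\cdots\otimes y_m .
\]
Applying $Q$ to \eqref{eq:torus} makes the integrand the constant $\kappa\,y_1\otimes\cdots\otimes y_m$. Hence $QJ$ fixes the tensors $y_1\otimes\cdots\otimes y_m$ with $\|y_j\|<1$, which span a dense subspace of $Z$. The last assertion follows from Lemma~\ref{lem:basic}(b).
\end{proof}

\begin{remark}\label{rem:sum}
The construction needs $m$ separate summands, which the torus rotates independently without leaving the ball. With a single copy of $Y$ one has only the map $y\mapsto y\otimes\cdots\otimes y$, and its linearization is not onto. For $m=2$ its range lies in the kernel of $y_1^*\otimes y_2^*-y_2^*\otimes y_1^*$, which is a non-zero functional when $y_1^*,y_2^*\in Y^*$ are linearly independent. So for $\dim Y\ge2$ that operator has no right inverse. This is why $Y$ is replaced by $E(Y)$, a step that leaves the constant unchanged by Lemma~\ref{lem:basic}(c).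
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(2)]
Proposition~\ref{prop:embed} and part (1) give $\lambda(\mathcal G^\infty(B_X))\ge\prod_{j=1}^m\lambda(Y_j)$. The partial products are nondecreasing in $m$ because $\lambda(Y_j)\ge1$. If $\mathcal G^\infty(B_X)$ has the BAP, they are bounded, so they converge to a finite limit.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(3)]
The implication (a)$\Rightarrow$(b) follows from parts (a) and (c) of Lemma~\ref{lem:basic}, (b)$\Rightarrow$(c) is part of (M6), and (c)$\Rightarrow$(d) is trivial. If (d) holds, part (2) gives $\lambda(Y)^m\le\lambda(\mathcal G^\infty(B_X))<\infty$ for all $m$. This forces $\lambda(Y)=1$, which is (a) by Lemma~\ref{lem:basic}(a). Finally, if $\lambda(\mathcal G^\infty(B_X))<\infty$, then (d) holds, hence (c), and the constant is $1$.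
\end{proof}

\section{A space with the BAP but not the MAP}\label{sec:renorm}

The lemma below is essentially due to Figiel and Johnson \cite{FJ}; we include a proof. It spoils the $\lambda$-BAP of $Z$ by a renorming, given that $Z^*$ fails the AP. Suppose $T_\alpha\to\mathrm{id}_Z$ in SOT with finite rank. The adjoints have finite rank, but $T_\alpha^*k\to k$ only in the weak* topology, which does not contradict the failure of the AP in $Z^*$. On a norm compact subset of $Z^*$, however, finitely many points of $Z$ almost compute the norm, so being weak* small means being small in norm. We would therefore reach a contradiction if the differences $k-T^*k$, for $k$ in a bad compact set $K$, stayed close to one compact set that does not depend on $T$. The new norm is designed so that every $T$ of norm at most $\lambda$ satisfies this: its dual ball is the old one plus a large multiple of $K$, and $T^*$ must then map $K$ almost into $\lambda K$.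

\begin{lemma}\label{lem:renorm}
Let $Z^*$ fail the AP. Then for every $\lambda\ge1$ there is an equivalent norm on $Z$ for which $Z$ fails the $\lambda$-BAP.
\end{lemma}

\begin{proof}
There are a compact set $K\subset Z^*$ and $\varepsilon>0$ such that no $R\in\mathcal F(Z^*)$ satisfies $\sup_{k\in K}\|Rk-k\|\le\varepsilon$. The closed absolutely convex hull of a compact set is compact, so we may assume that $K$ is absolutely convex. Let $M=\sup_{k\in K}\|k\|$, fix an integer $n\ge4\lambda/\varepsilon$, and put
\[
C=\overline B_{Z^*}+nK,\qquad\|x\|_C=\|x\|+n\sup_{k\in K}|k(x)|\quad(x\in Z),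
\]
where $\overline B_{Z^*}$ is the closed unit ball. Then $\|x\|\le\|x\|_C\le(1+nM)\|x\|$, so $\|\cdot\|_C$ is an equivalent norm.

\emph{The dual ball is $C$.} We have $\sup_{g\in C}|g(x)|=\|x\|_C$. The inequality $\le$ is the triangle inequality. For $\ge$, choose $b\in\overline B_{Z^*}$ with $b(x)=\|x\|$ and, after multiplying by a unimodular scalar, $k_0\in K$ with $k_0(x)=\sup_{k\in K}|k(x)|$, and take $g=b+nk_0$. The set $C$ is absolutely convex, and it is weak* compact as a sum of two weak* compact sets. By the bipolar theorem, such a set consists of all $g\in Z^*$ with $|g(x)|\le1$ whenever $\sup_{h\in C}|h(x)|\le1$. So $C$ is the closed dual unit ball of $(Z,\|\cdot\|_C)$.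

\emph{Finitely many points almost norm $(1+\lambda)K$.} Let $\eta>0$ satisfy $(M+3)\eta\le\varepsilon/2$. Take a finite $\eta$-net $(g_i)$ of the compact set $(1+\lambda)K$ and points $x_i\in Z$ with $\|x_i\|\le1$ and $|g_i(x_i)|\ge\|g_i\|-\eta$. For $g\in(1+\lambda)K$ pick $i$ with $\|g-g_i\|\le\eta$; then $\|g\|\le\|g_i\|+\eta\le|g_i(x_i)|+2\eta\le|g(x_i)|+3\eta$. Thus
\begin{equation}\label{eq:norming}
\|g\|\le\max_i|g(x_i)|+3\eta\qquad(g\in(1+\lambda)K).
\end{equation}

\emph{The contradiction.} Suppose that $(Z,\|\cdot\|_C)$ has the $\lambda$-BAP. Choose $T\in\mathcal F(Z)$ of norm at most $\lambda$ for $\|\cdot\|_C$ with $\|Tx_i-x_i\|\le\eta$ for all $i$. Then $T^*C\subset\lambda C$. Let $k\in K$. Since $nk\in C$, we have $T^*(nk)=\lambda b+\lambda nk'$ with $\|b\|\le1$ and $k'\in K$, that is, $T^*k=\frac\lambda nb+\lambda k'$. Put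
\[
g=k-\lambda k'=(k-T^*k)+\tfrac\lambda nb .
\]
Then $g\in K+\lambda K=(1+\lambda)K$, because $K$ is absolutely convex, and
\[
|g(x_i)|\le|k(x_i-Tx_i)|+\tfrac\lambda n|b(x_i)|\le M\eta+\tfrac\lambda n .
\]
By \eqref{eq:norming}, $\|g\|\le\frac\lambda n+(M+3)\eta$. Therefore
\[
\|k-T^*k\|\le\|g\|+\tfrac\lambda n\le\tfrac{2\lambda}n+(M+3)\eta\le\tfrac\varepsilon2+\tfrac\varepsilon2=\varepsilon\qquad(k\in K).
\]
Since $T^*\in\mathcal F(Z^*)$, this contradicts the choice of $K$ and $\varepsilon$.
\end{proof}

The integer $n$, and with it the norm, depends on $\lambda$. This cannot be avoided when $Z$ has the BAP, since by Lemma~\ref{lem:basic}(b) every equivalent norm then has a finite constant.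

We apply the lemma to a space with the MAP whose dual fails the AP. For a Hilbert space $H$, the trace class $S_1(H)$ is the Banach space of operators $u$ on $H$ with $\|u\|_1=\operatorname{tr}|u|<\infty$, where $|u|=(u^*u)^{1/2}$; we write $S_1=S_1(\ell_2)$. We recall that $\|aub\|_1\le\|a\|\,\|u\|_1\|b\|$ for bounded $a,b$; that the rank one operators $u_{\xi,\zeta}\colon h\mapsto\langle h,\zeta\rangle\xi$ have $\|u_{\xi,\zeta}\|_1=\|\xi\|\,\|\zeta\|$ and span a dense subspace; and that the pairing $(u,b)\mapsto\operatorname{tr}(bu)$ identifies $S_1(H)^*$ isometrically with the space $\mathcal B(H)$ of all operators on $H$.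

\begin{corollary}\label{cor:Y}
The space $S_1$ has the MAP in its usual norm, and it has an equivalent norm for which the resulting space $Y$ has the BAP but not the MAP. Thus $1<\lambda(Y)<\infty$.
\end{corollary}

\begin{proof}
Let $p_n$ be the orthogonal projection of $\ell_2$ onto the span of the first $n$ basis vectors. The compression $u\mapsto p_nup_n$ is a contraction on $S_1$ of rank $n^2$. It sends $u_{\xi,\zeta}$ to $u_{p_n\xi,p_n\zeta}$, and
\[
\|u_{\xi,\zeta}-u_{p_n\xi,p_n\zeta}\|_1=\|u_{\xi-p_n\xi,\zeta}+u_{p_n\xi,\zeta-p_n\zeta}\|_1\le\|\xi-p_n\xi\|\,\|\zeta\|+\|\xi\|\,\|\zeta-p_n\zeta\|\to0 .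
\]
So the compressions tend to the identity in SOT, and $S_1$ has the MAP. Its dual $\mathcal B(\ell_2)$ fails the AP by Szankowski's theorem \cite{Sz}. Lemma~\ref{lem:renorm} with $\lambda=1$ gives an equivalent norm for which the resulting space $Y$ fails the MAP, so $\lambda(Y)>1$ by Lemma~\ref{lem:basic}(a). As $Y$ is isomorphic to $S_1$, it has the BAP by Lemma~\ref{lem:basic}(b).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:answer}]
The first assertion is Corollary~\ref{cor:Y}. Let $Y$ be any space with the BAP but not the MAP, so that $1<\lambda(Y)<\infty$, and let $X=c_0(Y)$. Then $\lambda(X)=\lambda(Y)<\infty$ by Lemma~\ref{lem:basic}(c), so $X$ has the BAP. By Theorem~\ref{thm:strong}(2), $\lambda(\mathcal G^\infty(B_X))\ge\lambda(Y)^m$ for every $m$, and $\lambda(Y)^m\to\infty$. So $\mathcal G^\infty(B_X)$ has the $\mu$-BAP for no $\mu<\infty$.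
\end{proof}

\section{Renorming the trace class}\label{sec:trace}

To obtain a counterexample isomorphic to $S_1$, we choose the sequence space $E$ so that $E(S_1)$ is isomorphic to $S_1$. The trace norm adds over diagonal blocks, which points to $E=\ell_1$. Below, $\cong$ means isomorphic.

\begin{lemma}\label{lem:l1}
$\ell_1(S_1)\cong S_1$.
\end{lemma}

\begin{proof}
Put $A=\ell_1(S_1)$. Identify $\ell_2$ with a Hilbert sum $H=\bigoplus_jH_j$ of countably many copies of $\ell_2$, and let $q_j$ be the orthogonal projection onto $H_j$. For $u\in S_1(H)$ let $u_j=q_ju|_{H_j}\in S_1(H_j)$ be its diagonal blocks.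

We claim that $\sum_j\|u_j\|_1\le\|u\|_1$. The polar decomposition $u_j=w_j|u_j|$ gives contractions $w_j$ on $H_j$ with $w_j^*u_j=|u_j|$. The operator $b=w_1^*\oplus\cdots\oplus w_N^*\oplus0\oplus\cdots$ is a contraction on $H$, and $\langle buh,h\rangle=\langle w_j^*u_jh,h\rangle$ for $h\in H_j$, $j\le N$, while $\langle buh,h\rangle=0$ for $h\in H_j$, $j>N$. Computing the trace in an orthonormal basis that is a union of bases of the $H_j$, we get $\sum_{j\le N}\|u_j\|_1=\operatorname{tr}(bu)\le\|u\|_1$, which proves the claim. Conversely, for $(u_j)\in A$ the block-diagonal operator $\bigoplus_ju_j$ has absolute value $\bigoplus_j|u_j|$, so its trace norm is $\sum_j\|u_j\|_1$. Hence $u\mapsto\bigoplus_ju_j$ is a contractive projection on $S_1(H)$ whose range is isometric to $A$, and $S_1\cong W\oplus A$ with $W$ its kernel.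

Splitting a sequence into its even and odd terms gives $A\cong A\oplus A$, and splitting off the first term gives $A\cong S_1\oplus A$. Therefore
\[
A\cong S_1\oplus A\cong W\oplus A\oplus A\cong W\oplus A\cong S_1 .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(4)]
Let $Y$ be the renorming of $S_1$ from Corollary~\ref{cor:Y}, and let $X=\ell_1(Y)$. The norms of $Y$ and $S_1$ are equivalent, so the norms of $\ell_1(Y)$ and $\ell_1(S_1)$ are equivalent with the same constants, and $X\cong S_1$ by Lemma~\ref{lem:l1}. Transporting the norm of $X$ along an isomorphism gives an equivalent norm on $S_1$ that makes it isometric to $X$. A surjective isometry of Banach spaces induces, by (M3) applied to it and to its inverse, a surjective isometry of the spaces $\mathcal G^\infty$, so it suffices to study $\mathcal G^\infty(B_X)$. Since $Y$ fails the MAP, part (3) with $E=\ell_1$ shows that $\mathcal G^\infty(B_X)$ fails the BAP. The space $S_1$ has the AP, the AP is invariant under isomorphisms, and so $\mathcal G^\infty(B_X)$ has the AP by (M5). For the usual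 norm, $S_1$ has the MAP by Corollary~\ref{cor:Y}, and $\mathcal G^\infty(B_{S_1})$ has the MAP by (M6).
\end{proof}

\begin{thebibliography}{9}

\bibitem{FJ} Figiel and Johnson, Proc. AMS 41 (1973), 197--200.

\bibitem{problem} \emph{Linearization of non-linear functions III}, \texttt{http://santalo23.unizar.es/talks/dimant3.pdf}.

\bibitem{Sz} A. Szankowski, \emph{$B(H)$ does not have the approximation property}, Acta Math. 147 (1981), 89--108.

\end{thebibliography}
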